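\title{Invariant subspaces of cyclic vectors for universal adjoints of analytic Toeplitz operators}

\begin{abstract}
We show that there is an inner function $\varphi$ such that the adjoint $T_\varphi^*$ of the analytic Toeplitz operator $T_\varphi$ on the Hardy space $H^2$ is universal in the sense of Rota and has an infinite-dimensional closed invariant subspace all of whose nonzero vectors are cyclic for the backward shift. We then classify the restrictions of universal operators $T_\varphi^*$ to such subspaces: up to a nonzero scalar multiple and similarity, they are exactly the operators without eigenvalues. The proof separates the two requirements on the subspace, closedness and cyclicity, by placing them in the even and the odd part of a function.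
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $H^2$ be the Hardy space of analytic functions $f(z)=\sum_{n\ge0}a_nz^n$ on the unit disc $\mathbb D$ with $\|f\|^2=\sum_{n\ge0}|a_n|^2<\infty$. For a bounded analytic function $\varphi\in H^\infty$, the analytic Toeplitz operator $T_\varphi$ is multiplication by $\varphi$ on $H^2$. The operator $T_z$ is the unilateral shift, and its adjoint $T_z^*f=(f-f(0))/z$ is the backward shift. A vector $f\in H^2$ is \emph{cyclic} if the closed linear span of $\{T_z^{*n}f:n\ge0\}$ is $H^2$; the word without a qualifier always refers to $T_z^*$. A \emph{subspace} is a norm-closed linear manifold, inner products are linear in the first variable, and $\sigma_p(T)$ is the set of eigenvalues of $T$.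

A bounded operator $U$ on a separable infinite-dimensional Hilbert space is \emph{universal in the sense of Rota} if for every bounded operator $T$ on such a space $H$ there are a $U$-invariant subspace $M$ and a scalar $\lambda\ne0$ such that $\lambda T$ is similar to $U|_M$; that is, $S(\lambda T)=U|_MS$ for some bounded invertible $S:H\to M$.

It is known that $H^2$ has infinite-dimensional subspaces all of whose nonzero vectors are cyclic. The following question is posed in \cite{source}.

\medskip
\noindent\textbf{Question.} Are there $\varphi\in H^\infty$ and a subspace $M\subseteq H^2$ such that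
\begin{enumerate}
\item[(i)] $T_\varphi^*$ is universal,
\item[(ii)] $M$ is infinite-dimensional and invariant under $T_\varphi^*$,
\item[(iii)] every nonzero vector of $M$ is cyclic?
\end{enumerate}
\medskip

A universal operator contains a copy of every operator, so an operator with only trivial invariant subspaces would appear as $T_\varphi^*|_M$ for a minimal $T_\varphi^*$-invariant subspace $M$ of infinite dimension. A non-cyclic vector lies in a model space $K_\theta=\ker T_\theta^*$ with $\theta$ inner (Lemma~\ref{lem:noncyclic}), and $K_\theta$ is invariant under $T_\varphi^*$. If $M$ contains a nonzero non-cyclic vector, then $M\cap K_\theta$ is a nonzero invariant subspace of $M$, and minimality forces $M\subseteq K_\theta$. So a minimal $M$ either lies in a model space or satisfies (iii). The question asks whether invariant subspaces of the second kind can exist at all.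

Without the closure the question is easy. If $f$ is cyclic and $\psi\in H^\infty\setminus\{0\}$, then $T_\psi^*f$ is cyclic: by Lemma~\ref{lem:noncyclic} a non-cyclic vector is killed by some $T_h^*$ with $h\not\equiv0$, and $T_h^*T_\psi^*f=T_{h\psi}^*f$. For nonconstant $\varphi$ and a polynomial $p\neq0$ the operator $p(T_\varphi^*)$ is of the form $T_\psi^*$ with $\psi\not\equiv0$, so the linear span of the orbit of $f$ under $T_\varphi^*$ consists of cyclic vectors and $0$. The closure is the problem. The non-cyclic vectors include the polynomials and are dense in $H^2$; for $\varphi=z$ the closure of the span is all of $H^2$; and every eigenvector of $T_\varphi^*$ is non-cyclic (Proposition~\ref{prop:noeig}), so $M$ must avoid all of them. One could well guess that the answer is no. It is yes.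

\begin{theorem}\label{thm:one}
Let $v$ be a Blaschke product with infinitely many distinct zeros and $v(0)=0$, and let $\varphi(z)=v(z^2)$. Then $T_\varphi^*$ is universal. Let $T$ be a bounded operator on a separable infinite-dimensional Hilbert space $H$ with $0<\|T\|<1$ and $\sigma_p(T)=\emptyset$, such that $T^*$ has a cyclic vector $c$. Then there is an infinite-dimensional $T_\varphi^*$-invariant subspace $M$, all of whose nonzero vectors are cyclic for $T_z^*$, with $T_\varphi^*|_M$ similar to $T$.
\end{theorem}

Multiplication by $t$ on $L^2[0,\frac12]$ satisfies the hypotheses with $c=1$: it is self-adjoint of norm $\frac12$, it has no eigenvalue because $(t-\mu)x(t)=0$ a.e.\ forces $x=0$, and $1$ is a cyclic vector for it because polynomials are dense in $L^2[0,\frac12]$. So Theorem~\ref{thm:one} answers the question. The absence of eigenvalues turns out to be the only condition that matters.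

\begin{theorem}\label{thm:two}
For a bounded operator $T$ on a separable infinite-dimensional Hilbert space $H$ the following are equivalent.
\begin{enumerate}
\item[(a)] $\sigma_p(T)=\emptyset$.
\item[(b)] There are $\varphi\in H^\infty$ with $T_\varphi^*$ universal, a $T_\varphi^*$-invariant subspace $M\subseteq H^2$ all of whose nonzero vectors are cyclic for $T_z^*$, and $\lambda\ne0$ such that $\lambda T$ is similar to $T_\varphi^*|_M$.
\end{enumerate}
In {\rm(b)}, $\varphi$ can be taken inner.
\end{theorem}

In Theorem~\ref{thm:one} a single $\varphi$ serves all $T$ at once. In Theorem~\ref{thm:two}, where no multiplicity restriction is imposed on $T$, the function $\varphi$ that we construct depends on $T$, and we do not claim that a single $\varphi$ suffices.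

\begin{corollary}\label{cor:isp}
The invariant subspace problem for separable infinite-dimensional Hilbert space has a positive answer if and only if, for every $\varphi\in H^\infty$ with $T_\varphi^*$ universal, every infinite-dimensional $T_\varphi^*$-invariant subspace $M$ all of whose nonzero vectors are cyclic contains a $T_\varphi^*$-invariant subspace other than $0$ and $M$.
\end{corollary}

\begin{proof}
If every operator has a nontrivial invariant subspace, so does $T_\varphi^*|_M$. Conversely, suppose that $T$ has only the trivial invariant subspaces. Then $T$ has no eigenvector, and Theorem~\ref{thm:two} gives $\varphi$, $M$ and $\lambda$ with $\lambda T$ similar to $T_\varphi^*|_M$. This $M$ is infinite-dimensional and contains no $T_\varphi^*$-invariant subspace other than $0$ and $M$.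
\end{proof}

Section~\ref{sec:noncyclic} describes the non-cyclic vectors. Section~\ref{sec:reduction} reduces both theorems to finding a bounded map $D:H\to H^2$ with $T_v^*D=DT$ that sends nonzero vectors to cyclic vectors; $D$ need not be bounded below. Section~\ref{sec:cyclic} writes down $D$ when $T^*$ has a cyclic vector. Sections~\ref{sec:tools}--\ref{sec:limit} construct $v$ and $D$ together for an arbitrary $T$ without eigenvalues.

\section{Non-cyclic vectors of the backward shift}\label{sec:noncyclic}

We identify $f\in H^2$ with its boundary function in $L^2(\mathbb T)$, where $\mathbb T$ is the unit circle with normalized Lebesgue measure $m$. The functions $\zeta\mapsto f(r\zeta)$ converge to the boundary function in $L^2(\mathbb T)$ as $r\uparrow1$, and the orthogonal complement of $H^2$ in $L^2(\mathbb T)$ is $\overline{zH^2}$. For $h,h_1,h_2\in H^\infty$ and $\mu\in\mathbb C$ we have $T_{h_1}^*T_{h_2}^*=T_{h_1h_2}^*$ and $T_{h-\bar\mu}^*=T_h^*-\mu$, and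
\[
T_h^*f=0\iff f\perp hH^2\iff\bar hf\in\overline{zH^2}.
\]
For $a\in\mathbb D$ the kernel $k_a(z)=1/(1-\bar az)$ satisfies $\langle f,k_a\rangle=f(a)$, hence $T_h^*k_a=\overline{h(a)}k_a$. Kernels at distinct points are linearly independent, being eigenvectors of $T_z^*$ for distinct eigenvalues, and all kernels together span a dense manifold.

A function $\theta\in H^\infty$ is \emph{inner} if $|\theta|=1$ a.e.\ on $\mathbb T$. Then $T_\theta$ is an isometry, so $T_\theta^*T_\theta=I$ and $\theta H^2$ is closed, and we put $K_\theta=H^2\ominus\theta H^2=\ker T_\theta^*$. Blaschke products are inner. A finite Blaschke product $u$ is a unimodular constant times a product of factors $(z-a)/(1-\bar az)$ with $a\in\mathbb D$; it is a rational function with $u(1/\bar z)=1/\overline{u(z)}$. Beurling's theorem says that every nonzero $T_z$-invariant subspace of $H^2$ is $\theta H^2$ for an inner $\theta$.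

\begin{lemma}\label{lem:noncyclic}
A vector $f\in H^2$ is non-cyclic if and only if $T_h^*f=0$ for some $h\in H^\infty\setminus\{0\}$, and $h$ may then be taken inner. The non-cyclic vectors form a linear manifold that is invariant under $T_z^*$ and under $f(z)\mapsto f(-z)$.
\end{lemma}

\begin{proof}
If $f$ is non-cyclic, the orthogonal complement of its $T_z^*$-orbit is a nonzero $T_z$-invariant subspace $\theta H^2$, so $f\in K_\theta$. Conversely, if $T_h^*f=0$, then $\langle T_z^{*n}f,hg\rangle=\langle f,hz^ng\rangle=0$ for all $n$ and all $g\in H^2$, so the orbit is orthogonal to $h\neq0$. If $T_{h_1}^*f_1=0=T_{h_2}^*f_2$, then $T_{h_1h_2}^*$ kills every linear combination of $f_1$ and $f_2$. If $T_h^*f=0$, then $T_h^*T_z^*f=T_z^*T_h^*f=0$, and $f(-z)\perp h(-z)H^2$ because $g(z)\mapsto g(-z)$ is unitary.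
\end{proof}

The next lemma carries cyclic vectors from the variable $z$ to the variable $\omega(z)$.

\begin{lemma}\label{lem:compose}
Let $\omega$ be an inner function with $\omega(0)=0$. Then $g\mapsto g\circ\omega$ is an isometry of $H^2$ into itself, and $T_\omega^*(g\circ\omega)=(T_z^*g)\circ\omega$. If $g$ is cyclic, then $g\circ\omega$ is cyclic.
\end{lemma}

\begin{proof}
For $n>k$ we have $\langle\omega^n,\omega^k\rangle=\langle\omega^{n-k},1\rangle=\omega(0)^{n-k}=0$, so the powers $\omega^n$ are orthonormal and $g\circ\omega=\sum_ng_n\omega^n$ has the norm of $g=\sum_ng_nz^n$. Apply $T_\omega^*$ to $g\circ\omega=g(0)+\omega\cdot(T_z^*g)\circ\omega$ and use $T_\omega^*1=T_\omega^*k_0=\overline{\omega(0)}=0$ to get the formula.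

Let $g$ be cyclic and suppose $g\circ\omega\in K_\theta$ with $\theta$ inner. Since $K_\theta$ is $T_\omega^*$-invariant, it contains $(T_z^{*n}g)\circ\omega$ for all $n$; since it is closed and $g$ is cyclic, it contains every $\omega^n$. Then $\bar\theta\omega^n\in\overline{zH^2}$, that is, $\theta\in z\omega^nH^2$ for every $n$. So $\theta$ vanishes to infinite order at $0$, which is impossible.
\end{proof}

To prove that a function is cyclic we use a continuation property of the non-cyclic ones. Let $\mathbb D_e=\{1<|z|\le\infty\}$, and for $h$ analytic on $\mathbb D$ let $h^\#(z)=\overline{h(1/\bar z)}$, an analytic function on $\mathbb D_e$ whose zeros are the reflections $1/\bar a$ of the zeros $a$ of $h$, with the same multiplicities.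

\begin{lemma}\label{lem:continue}
Let $f\in H^2$, $h\in H^\infty\setminus\{0\}$ and $T_h^*f=0$. Let $\Omega\subseteq\mathbb D_e$ be open and connected and contain an annulus $1<|z|<1+\varepsilon$, and suppose that $f$ extends analytically to the open set $\overline{\mathbb D}\cup\Omega$. Then there is an analytic function $P$ on $\mathbb D_e$ with $P(\infty)=0$ and $fh^\#=P$ on $\Omega$. So $F=P/h^\#$ is meromorphic on $\mathbb D_e$ and equals $f$ on $\Omega$.
\end{lemma}

\begin{proof}
Write $\bar hf=\overline{zg}$ on $\mathbb T$ with $g\in H^2$, and put $P(z)=g^\#(z)/z$. The function $Q=P-fh^\#$ is analytic on $\Omega$. For $\zeta\in\mathbb T$ and $1<r<1+\varepsilon$,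
\[
Q(r\zeta)=r^{-1}\overline{\zeta g(\zeta/r)}-f(r\zeta)\overline{h(\zeta/r)} .
\]
As $r\downarrow1$, $f(r\zeta)\to f(\zeta)$ uniformly, so $Q(r\zeta)\to\overline{\zeta g}-f\bar h=0$ in $L^2(\mathbb T)$. The Laurent coefficients $c_n$ of $Q$ in the annulus satisfy $c_nr^n=\int Q(r\zeta)\bar\zeta^n\,dm(\zeta)\to0$, so they vanish. Thus $Q=0$ on the annulus, and on $\Omega$ because $\Omega$ is connected.
\end{proof}

A non-cyclic function that is analytic across the circle is therefore meromorphic in the whole exterior, and each of its poles is paid for by a zero of $h$. The first statement is enough for Theorem~\ref{thm:one}; the proof of Theorem~\ref{thm:two} counts the poles.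

\section{Reduction to an intertwining map}\label{sec:reduction}

We begin with the obstruction, which gives the easy half of Theorem~\ref{thm:two}.

\begin{proposition}\label{prop:noeig}
Let $\varphi\in H^\infty$ be nonconstant. Every eigenvector of $T_\varphi^*$ is non-cyclic. Hence a nonzero $T_\varphi^*$-invariant subspace $M$ all of whose nonzero vectors are cyclic contains no eigenvector of $T_\varphi^*$ and is infinite-dimensional.
\end{proposition}

\begin{proof}
If $T_\varphi^*f=\mu f$, then $T_\psi^*f=0$ with $\psi=\varphi-\bar\mu\not\equiv0$, and Lemma~\ref{lem:noncyclic} applies. An operator on a nonzero finite-dimensional space has an eigenvector.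
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:two}, {\rm(b)}$\Rightarrow${\rm(a)}]
An operator similar to a restriction of a scalar operator is scalar, so a scalar operator is not universal, and $\varphi$ is nonconstant. The similarity would carry an eigenvector of $T$ to an eigenvector of $T_\varphi^*$ in $M$, which Proposition~\ref{prop:noeig} excludes.
\end{proof}

A theorem of Caradus \cite{caradus} states that a surjective operator with infinite-dimensional kernel on a separable Hilbert space is universal. If $v$ is inner, then $T_v^*$ is onto because $T_v^*T_v=I$, and if $v$ has infinitely many distinct zeros $a$, then $K_v$ contains the kernels $k_a$ and is infinite-dimensional. So $T_v^*$ is universal. We need the explicit embedding that is available in this case.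

\begin{lemma}\label{lem:model}
Let $v$ be inner with $\dim K_v=\infty$, let $\|T\|<1$ on $H$, and let $C:H\to K_v$ be an isometry. Then $Ex=\sum_{n\ge0}v^nCT^nx$ defines an operator $E:H\to H^2$ with
\[
\|x\|\le\|Ex\|\le(1-\|T\|^2)^{-1/2}\|x\|,\qquad T_v^*E=ET.
\]
\end{lemma}

\begin{proof}
For $n<k$ and $f,g\in K_v$ we have $\langle v^nf,v^kg\rangle=\langle f,v^{k-n}g\rangle=0$. So $\|Ex\|^2=\sum_n\|T^nx\|^2$, which gives the bounds. Since $T_v^*C=0$, we get $T_v^*Ex=\sum_{n\ge1}v^{n-1}CT^nx=ETx$.
\end{proof}

The range of $E$ is a subspace on which $T_v^*$ is similar to $T$, but we know nothing about the cyclicity of its vectors. The maps $D$ with $T_v^*D=DT$ for which we can prove cyclicity are compact, so their ranges are not closed. We want one map with both properties. The way out is to use two copies of $T_v^*$, one for $E$ and one for $D$, that can be told apart by a symmetry preserving the non-cyclic vectors. The symmetry is $z\mapsto-z$.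

The map $W(g\oplus k)=g(z^2)+zk(z^2)$ is a unitary from $H^2\oplus H^2$ onto $H^2$. If $\varphi(z)=v(z^2)$, then $T_\varphi W=W(T_v\oplus T_v)$, and taking adjoints,
\begin{equation}\label{eq:split}
T_\varphi^*\big(g(z^2)+zk(z^2)\big)=(T_v^*g)(z^2)+z(T_v^*k)(z^2).
\end{equation}

\begin{proposition}\label{prop:reduce}
Let $v$ be an inner function with infinitely many distinct zeros, and let $\varphi(z)=v(z^2)$. Then $\varphi$ is inner and $T_\varphi^*$ is universal. Let $\|T\|<1$ on a separable infinite-dimensional Hilbert space $H$, and let $D:H\to H^2$ be a bounded operator such that $T_v^*D=DT$ and $Dx$ is cyclic for every $x\ne0$. Then there is an infinite-dimensional $T_\varphi^*$-invariant subspace $M$, all of whose nonzero vectors are cyclic, with $T_\varphi^*|_M$ similar to $T$.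
\end{proposition}

\begin{proof}
The function $\varphi$ is inner and vanishes at the square roots of the zeros of $v$, so $T_\varphi^*$ is universal by the theorem of Caradus. With $E$ as in Lemma~\ref{lem:model} put
\[
f_x(z)=(Ex)(z^2)+z\,(Dx)(z^2),\qquad M=\{f_x:x\in H\}.
\]
The map $x\mapsto f_x$ is linear and bounded, and $\|f_x\|\ge\|Ex\|\ge\|x\|$, so $M$ is closed and infinite-dimensional and the map is invertible onto $M$. By \eqref{eq:split}, $T_\varphi^*f_x=f_{Tx}$, so $M$ is invariant and $T_\varphi^*|_M$ is similar to $T$.

Suppose that $f_x$ is non-cyclic. By Lemma~\ref{lem:noncyclic} so is its odd part $\frac12(f_x(z)-f_x(-z))=z(Dx)(z^2)$, and so is the image $(Dx)(z^2)$ of the odd part under $T_z^*$. By Lemma~\ref{lem:compose} with $\omega=z^2$, the vector $Dx$ is non-cyclic, so $x=0$.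
\end{proof}

\section{Operators whose adjoint has a cyclic vector}\label{sec:cyclic}

For $v=z$ an intertwining map is easy to find. Let $0<\|T\|<1$ and $x,c\in H$, and put
\[
G_{x,c}(\zeta)=\langle(1-\zeta T)^{-1}x,c\rangle=\sum_{n\ge0}\langle T^nx,c\rangle\zeta^n .
\]
This function is analytic in $|\zeta|<1/\|T\|$, a disc larger than $\mathbb D$; the map $x\mapsto G_{x,c}$ is bounded from $H$ to $H^2$; and $T_z^*G_{x,c}=G_{Tx,c}$.

\begin{example}\label{ex:log}
Let $T$ be multiplication by $t$ on $L^2[0,\frac12]$ and $c=1$, so that $G_{x,1}(\zeta)=\int_0^{1/2}x(t)(1-\zeta t)^{-1}\,dt$. For $x=1$,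
\[
G_{1,1}(\zeta)=-\zeta^{-1}\log(1-\zeta/2).
\]
If this function were non-cyclic, Lemma~\ref{lem:continue} with $\Omega=\{1<|\zeta|<2\}$ would make it equal on $\Omega$ to a function meromorphic near $\zeta=2$. But as $\zeta\uparrow2$ along the real axis, $G_{1,1}\to\infty$ while $(2-\zeta)G_{1,1}\to0$, which is the behavior neither of a regular point nor of a pole. So $G_{1,1}$ is cyclic. The closure of the $T_z^*$-invariant manifold $\{G_{x,1}\}$ is therefore all of $H^2$: this is the failure of closedness that Proposition~\ref{prop:reduce} repairs.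
\end{example}

In the example the absence of eigenvalues of $T$ shows up as a singularity that is not a pole. In general we argue through the Taylor coefficients.

\begin{lemma}\label{lem:recur}
Let $0<\|T\|<1$, $x,c\in H$, $h\in H^\infty\setminus\{0\}$ and $T_h^*G_{x,c}=0$. Let $p$ be the number of zeros of $h$ in $|z|\le\|T\|$, with multiplicity. Then there is a monic polynomial $q$ of degree at most $p$ with $\langle T^nq(T)x,c\rangle=0$ for all $n\ge0$.
\end{lemma}

\begin{proof}
Take $P$ from Lemma~\ref{lem:continue} with $\Omega=\{1<|\zeta|<1/\|T\|\}$, and put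
\[
S(\lambda)=\frac{\lambda^{-1}P(1/\lambda)}{h^\#(1/\lambda)},\qquad|\lambda|<1 .
\]
The numerator is analytic in $\mathbb D$ because $P(\infty)=0$, and the denominator is $\overline{h(\bar\lambda)}$. For $\|T\|<|\lambda|<1$,
\[
S(\lambda)=\lambda^{-1}G_{x,c}(1/\lambda)=\sum_{n\ge0}\langle T^nx,c\rangle\lambda^{-n-1},
\]
so the poles of $S$ lie in $|\lambda|\le\|T\|$ and have total order at most $p$. Let $q=\sum_lq_l\lambda^l$ be the monic polynomial whose zeros are these poles. Then $qS$ is analytic in $\mathbb D$, so the coefficient of $\lambda^{-n-1}$ in its Laurent series on the annulus vanishes. This coefficient is $\sum_lq_l\langle T^{n+l}x,c\rangle=\langle T^nq(T)x,c\rangle$.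
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:one}]
First, $G_{x,c}$ is cyclic for every $x\ne0$. Otherwise Lemmas~\ref{lem:noncyclic} and~\ref{lem:recur} give a monic $q$ with $q(T)x\perp T^{*n}c$ for all $n$. Since $c$ is cyclic for $T^*$, $q(T)x=0$. Since $\sigma_p(T)=\emptyset$, $q(T)$ is a product of injective operators $T-\mu$, so $x=0$.

Put $Dx=G_{x,c}\circ v$. By Lemma~\ref{lem:compose}, which applies because $v(0)=0$, the map $D$ is bounded, $T_v^*Dx=G_{Tx,c}\circ v=DTx$, and $Dx$ is cyclic for $x\ne0$. Proposition~\ref{prop:reduce} finishes the proof.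
\end{proof}

\section{Measuring non-cyclicity}\label{sec:tools}

The proof of Theorem~\ref{thm:one} tests $x$ against the single vector $c$, and it breaks down when $T^*$ has no cyclic vector. Let $T$ be multiplication by $t$ on $L^2[0,\frac18]\oplus L^2[0,\frac18]$. For $c=(c_1,c_2)\ne0$ the vector $x=(\bar c_2,-\bar c_1)/(1+|c_1|+|c_2|)$ is nonzero and $x_1\bar c_1+x_2\bar c_2=0$ a.e., so $G_{x,c}=0$. In Theorem~\ref{thm:two} there is no bound on the number of vectors needed, so we use infinitely many, one for each zero of $v$, and build $v$ and $D$ as limits of finite Blaschke products $u_m$ and maps $D_m$.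

This creates a new difficulty. Lemma~\ref{lem:continue} applies to $D_mx$, which is analytic across $\mathbb T$, but we cannot expect it to apply to the limit, since $v$ has infinitely many zeros; and cyclicity does not pass to limits in general. We therefore write the non-cyclic vectors as an increasing union of closed sets $\mathcal N_R$ and $H\setminus\{0\}$ as an increasing union of weakly compact sets $X_i$. The property ``$Dx\notin\mathcal N_R$ for all $x\in X_i$'' is stable under small perturbations of a compact $D$, and it can be achieved at a finite stage.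

A nonzero operator can be scaled, so \emph{from now on $\|T\|\le\frac18$ and $\sigma_p(T)=\emptyset$}.

\subsection*{Functions of $T$}
If $\beta=\sum_m\beta_m\lambda^m$ is analytic in a disc $|\lambda|<r$ with $r>\frac18$, then $\beta(T)=\sum_m\beta_mT^m$ converges in norm, and $\beta\mapsto\beta(T)$ is linear and multiplicative, by the Cauchy product of absolutely convergent series. If $\beta\not\equiv0$, write $\beta=q\beta_1$ with $q$ a monic polynomial and $\beta_1$ zero-free on $|\lambda|\le\frac18$. Then $1/\beta_1$ is analytic in a slightly larger disc, so $\beta_1(T)$ is invertible, and $q(T)$ is injective because $T$ has no eigenvalues. Hence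
\begin{equation}\label{eq:inj}
\beta\not\equiv0\ \Longrightarrow\ \beta(T)\text{ is injective and }\beta(T)^*\text{ has dense range.}
\end{equation}
The hypothesis $\sigma_p(T)=\emptyset$ enters the rest of the proof only through \eqref{eq:inj}.

\subsection*{The sets $\mathcal N_R$ and $X_i$}
For an integer $R\ge2$ let $\mathcal N_R$ be the set of $f\in H^2$ such that $T_h^*f=0$ for some $h\in H^\infty$ with
\begin{equation}\label{eq:hR}
\|h\|_\infty\le1,\qquad\max_{|z|\le1/2}|h(z)|\ge1/R .
\end{equation}
These sets increase with $R$, and by Lemma~\ref{lem:noncyclic} their union is the set of non-cyclic vectors. The lower bound in \eqref{eq:hR} keeps $h$ from degenerating to $0$ in a limit, and it limits the zeros of $h$.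

\begin{lemma}\label{lem:NR}
{\rm(i)} $\mathcal N_R$ is norm closed. {\rm(ii)} If $h$ satisfies \eqref{eq:hR}, its zeros $z_n$, repeated according to multiplicity, satisfy $\sum_n(1-|z_n|)\le6\log R$.
\end{lemma}

\begin{proof}
(i) Let $f_m\to f$ with $f_m\in\mathcal N_R$ killed by $T_{h_m}^*$. By Montel's theorem we may assume $h_m\to h$ locally uniformly, and $h$ satisfies \eqref{eq:hR}. For $g\in H^2$ the functions $h_mg$ are bounded in norm and $\langle h_mg,k_a\rangle\to\langle hg,k_a\rangle$ for all $a$, so $h_mg\to hg$ weakly. Hence $\langle f,hg\rangle=\lim\langle f_m,h_mg\rangle=0$.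

(ii) Take $|z_0|\le\frac12$ with $|h(z_0)|\ge1/R$, and let $\rho_n=|z_n-z_0|/|1-\bar z_nz_0|$. If $B$ is the finite Blaschke product formed from finitely many of the $z_n$, then $|h/B|\le1$ by the maximum principle, so $1/R\le|B(z_0)|=\prod\rho_n$. Now
\[
1-\rho_n^2=\frac{(1-|z_0|^2)(1-|z_n|^2)}{|1-\bar z_nz_0|^2}\ge\frac{3/4}{9/4}(1-|z_n|),
\]
so $\log(1/\rho_n)\ge\frac12(1-\rho_n^2)\ge\frac16(1-|z_n|)$. Sum over $n$.
\end{proof}

Let $(e_l)_{l\ge1}$ be an orthonormal basis of $H$, and for $i\ge1$ let
\[
X_i=\{x\in H:\|x\|\le i,\ |\langle x,e_l\rangle|\ge1/i\text{ for some }l\le i\}.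
\]
Each $X_i$ is a bounded, weakly closed set containing $e_1$, hence nonempty and weakly compact. The $X_i$ increase, and their union is $H\setminus\{0\}$.

\begin{lemma}\label{lem:stable}
If $D:H\to H^2$ is compact and $Dx\notin\mathcal N_R$ for all $x\in X_i$, then there is $\varepsilon>0$ such that $\|D'-D\|\le\varepsilon$ implies $D'x\notin\mathcal N_R$ for all $x\in X_i$.
\end{lemma}

\begin{proof}
Otherwise there are $D^{(m)}\to D$ in norm and $x_m\in X_i$ with $D^{(m)}x_m\in\mathcal N_R$. Along a subsequence $x_m\to x\in X_i$ weakly. Compactness gives $Dx_m\to Dx$ in norm, so $D^{(m)}x_m\to Dx$, and $Dx\in\mathcal N_R$ by Lemma~\ref{lem:NR}(i).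
\end{proof}

\subsection*{Hankel ranks}
Lemma~\ref{lem:recur} bounds the degree of a recurrence by a number of zeros of $h$. We give this degree a name. For $c,x\in H$ let $\operatorname{rk}(c,x)\in\{0,1,\dots,\infty\}$ be the rank of the infinite Hankel matrix $(\langle T^{a+b}x,c\rangle)_{a,b\ge0}$, that is, the dimension of the span of its columns. Then
\begin{equation}\label{eq:rank}
\operatorname{rk}(c,x)\le p\iff\exists\,q\ne0,\ \deg q\le p,\ \text{with }\langle T^nq(T)x,c\rangle=0\ \text{ for all }n\ge0 .
\end{equation}
Indeed, if the rank is at most $p$, the columns $0,\dots,p$ are dependent, and the dependence is the relation on the right. Conversely, a relation with $\deg q=d$ expresses column $b+d$ through the columns $b,\dots,b+d-1$ for every $b$, so all columns lie in the span of the first $d$. Three properties are needed.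
\begin{enumerate}
\item[(R1)] $\operatorname{rk}(c+c',x)\le\operatorname{rk}(c,x)+\operatorname{rk}(c',x)$, and $\operatorname{rk}(\gamma c,x)=\operatorname{rk}(c,x)$ for scalars $\gamma\ne0$, because the matrix is conjugate-linear in $c$.
\item[(R2)] $\operatorname{rk}(\beta(T)^*c,x)\le\operatorname{rk}(c,x)$ for $\beta$ analytic in $|\lambda|<\frac14$, because a polynomial $q$ as in \eqref{eq:rank} satisfies $\langle T^nq(T)x,\beta(T)^*c\rangle=\sum_m\beta_m\langle T^{n+m}q(T)x,c\rangle=0$.
\item[(R3)] If $x\ne0$, then for every $p$ there is $c$ with $\operatorname{rk}(c,x)>p$. By \eqref{eq:inj} the vectors $x,Tx,\dots,T^{2p}x$ are linearly independent, so there is $c$ with $\langle T^px,c\rangle=1$ and $\langle T^lx,c\rangle=0$ for the other $l\le2p$. The leading $(p+1)\times(p+1)$ block is then the antidiagonal permutation matrix.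
\end{enumerate}

\begin{example}\label{ex:model}
Suppose $G_{x,c}\in\mathcal N_R$, with $h$ as in \eqref{eq:hR}, and let $p$ be the number of zeros of $h$ in $|z|\le\frac18$. Lemma~\ref{lem:recur} and \eqref{eq:rank} give $\operatorname{rk}(c,x)\le p$, and Lemma~\ref{lem:NR}(ii) gives $\frac78p\le6\log R$. Hence $\operatorname{rk}(c,x)\ge7\log R$ implies $G_{x,c}\notin\mathcal N_R$. This is the whole mechanism for one zero: a large rank forces many poles, the poles force zeros of $h$ in a known region, and the zeros exceed the budget $6\log R$. A large finite rank suffices, and by (R3) it is available for each $x\neq0$.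
\end{example}

By (R3) and compactness, finitely many vectors $c_1,\dots,c_m$ give each $x\in X_i$ one rank above $L$. One is not enough. The new zeros of $u_m$ will have to share a small total mass $\sum(1-|a|)$, so the more test vectors we use, the closer their zeros are to $\mathbb T$, and the less each forced zero of $h$ costs; and the number of vectors depends on $L$ in a way we do not control. What survives is a \emph{fixed proportion} of good test vectors. We also need stability, because the test vectors can only be prescribed approximately.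

\begin{lemma}\label{lem:half}
Let $X\subseteq H\setminus\{0\}$ be nonempty and weakly compact, and let $L\ge1$ be an integer. There are $t_1,\dots,t_N\in H$ and $\kappa>0$ such that whenever $\|t_\nu'-t_\nu\|<\kappa$ for all $\nu$, for every $x\in X$ at least $N/2$ of the indices $\nu$ satisfy $\operatorname{rk}(t_\nu',x)>L$.
\end{lemma}

\begin{proof}
A \emph{minor} is a function $\mu(c,x)=\det(\langle T^{a_r+b_s}x,c\rangle)_{r,s=0}^L$ with $a_0<\dots<a_L$ and $b_0<\dots<b_L$; we have $\operatorname{rk}(c,x)>L$ if and only if some minor is nonzero at $(c,x)$. If $c_k\to c$ in norm and $x_k\to x$ weakly, then $\langle T^nx_k,c_k\rangle=\langle x_k,T^{*n}c_k\rangle\to\langle T^nx,c\rangle$, so $\mu(c_k,x_k)\to\mu(c,x)$.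

For fixed $c$ and $\mu$ the set $\{x:\mu(c,x)\ne0\}$ is weakly open, and by (R3) these sets cover $X$. So there are $c_1,\dots,c_m$ such that each $x\in X$ has a minor $\mu$ and an index $l_0$ with $\mu(c_{l_0},x)\ne0$. Put
\[
w=(L+1)(L+2)^{m-1},\qquad N=2w,\qquad t_\nu=\sum_{l=1}^m\nu^{(L+2)^{l-1}}c_l\quad(1\le\nu\le N).
\]
Fix $x\in X$ with its $\mu$ and $l_0$. The function
\[
\pi(\xi)=\overline{\mu\Big(\sum_l\xi_lc_l,x\Big)}=\det\Big(\sum_l\xi_l\langle c_l,T^{a_r+b_s}x\rangle\Big)
\]
is a polynomial of degree at most $L+1$ in $\xi\in\mathbb C^m$, and it is nonzero at the $l_0$-th unit vector. Substitute $\xi_l=\zeta^{(L+2)^{l-1}}$. The monomial $\prod\xi_l^{\,j_l}$ becomes $\zeta$ to the power $\sum_lj_l(L+2)^{l-1}\le w$, and distinct monomials give distinct powers because the $j_l\le L+1$ are the digits of the exponent in base $L+2$. The result is a nonzero polynomial in $\zeta$ of degree at most $w$. So $\operatorname{rk}(t_\nu,x)\le L$ for at most $w=N/2$ indices $\nu$.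

If no $\kappa$ existed, there would be $t_\nu^{(k)}\to t_\nu$ and $x_k\in X$ with more than $N/2$ indices of rank at most $L$. Along a subsequence this set of indices is a fixed set $I$ and $x_k\to x\in X$ weakly. All minors vanish at $(t_\nu^{(k)},x_k)$ for $\nu\in I$, hence at $(t_\nu,x)$. So $\operatorname{rk}(t_\nu,x)\le L$ for more than $N/2$ indices, a contradiction.
\end{proof}

\section{Adding zeros to the Blaschke product}\label{sec:step}

Call $(u,D)$ \emph{admissible} if $u$ is a finite Blaschke product with simple zeros $a_1,\dots,a_\ell$ and, for some $d_1,\dots,d_\ell\in H$,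
\[
Dx=\sum_{k=1}^\ell\sum_{n\ge0}\langle T^nx,d_k\rangle\frac{u^{n+1}}{z-a_k};
\]
we allow $\ell=0$, $u=1$, $D=0$. For $u=z$ and $d_1=c$ this is $Dx=G_{x,c}$. On $\mathbb T$ we have $\bar u\cdot u/(z-a_k)=\bar z/(1-a_k\bar z)\in\overline{zH^2}$, so $u/(z-a_k)\in K_u$. Thus $T_u^*$ kills the terms with $n=0$ and lowers the power of $u$ in the others, which gives $T_u^*D=DT$. Since $\|u^{n+1}/(z-a_k)\|\le1/(1-|a_k|)$ and $\|T^n\|\le8^{-n}$, the operator $D$ is a norm-convergent sum of operators of rank at most one, hence compact.

\begin{proposition}\label{prop:step}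
Let $(u,D)$ be admissible, let $i\ge1$ and $R\ge2$ be integers, and let $\varepsilon>0$. There is an admissible pair $(\tilde u,\tilde D)$ with $\tilde u=ub$, $b$ a nonconstant finite Blaschke product, $\|b-1\|<\varepsilon$, $\|\tilde D-D\|<\varepsilon$, and $\tilde Dx\notin\mathcal N_R$ for all $x\in X_i$.
\end{proposition}

The plan is to run Example~\ref{ex:model} near each new zero $a_j$, with $\tilde u$ as the local coordinate. This bounds a rank $\operatorname{rk}(c_j,x)$ by the number of zeros of $h$ near $a_j$, where $c_j$ is a combination of all old and new vectors. The new vectors must carry a tiny factor $\gamma$ to keep $\tilde D$ close to $D$, so in $c_j$ they are swamped by the $\ell$ old vectors. We therefore spend $\ell+1$ new zeros on each test vector $t_\nu$ and take a combination of the corresponding $c_j$ in which the old vectors cancel. What remains is $\gamma t_\nu'$, and the rank does not see $\gamma$.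

\begin{proof}
\emph{Step 1: parameters.} Since $|u|=1$ on $\mathbb T$, we can fix $s\in(0,\frac14]$ such that
\[
|u|>\tfrac12\ \text{ on }\ 1-3s\le|z|\le1,\qquad\sqrt{2s}<\varepsilon,\qquad2\sqrt{2s}\sum_{k\le\ell}\frac{\|d_k\|}{1-|a_k|}<\frac\varepsilon2 .
\]
Fix an integer $L>36(\ell+1)(\log R)/s$, take $t_1,\dots,t_N,\kappa$ from Lemma~\ref{lem:half} for $X_i$ and $L$, and put $Z=N(\ell+1)$. Let $\rho=1-s$, $\psi(w)=(\rho-w)/(1-\rho w)$, and
\[
b(z)=\psi(z^Z)=-\prod_{j\in J}\frac{z-a_j}{1-\bar a_jz},\qquad\tilde u=ub,
\]
where $J=\{\ell+1,\dots,\ell+Z\}$ and the $a_j$, $j\in J$, are the $Z$-th roots of $\rho$. Then $\|b-1\|^2=2-2b(0)=2s<\varepsilon^2$, independently of $Z$.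

\emph{Step 2: local inverses of $\tilde u$.} The map $\psi$ is an involution of $\mathbb D$ with real coefficients, so $\Delta=\psi(\{|\zeta|<\frac12\})$ is the Euclidean disc with diameter $(\psi(\frac12),\psi(-\frac12))$. From
\[
1-\psi(\tfrac12)=\frac{3s}{2-\rho}\le3s,\qquad1-\psi(-\tfrac12)=\frac s{2+\rho}\ge\frac s3
\]
we see that $\overline\Delta$ lies in the right half-plane and in $1-3s\le|w|\le1-s/3$. The $Z$ branches of $w^{1/Z}$ map the right half-plane conformally onto disjoint sectors. Let $W_j$ be the image of $\Delta$ under the branch with $\rho\mapsto a_j$. The $W_j$ are disjoint Jordan domains with analytic boundary, $b$ maps $W_j$ conformally onto $|\zeta|<\frac12$, and $|b|=\frac12$ on $\partial W_j$. For $z\in\overline{W_j}$ we have $|z|\ge|z|^Z$ and $Z(1-|z|)\ge1-|z|^Z$, so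
\begin{equation}\label{eq:where}
|z|\ge1-3s,\qquad1-|z|\ge\frac s{3Z}\qquad(z\in\overline{W_j}).
\end{equation}
Hence $|u|>\frac12$ on $\overline{W_j}$. It follows that all zeros of $\tilde u$ are simple, that $a_j$ is the only one in $W_j$, and that $|\tilde u|>\frac14$ on $\partial W_j$. By Rouch\'e's theorem $\tilde u-\zeta$ has exactly one zero in $W_j$ for each $|\zeta|<\frac14$, so $\tilde u$ maps $V_j=\{z\in W_j:|\tilde u(z)|<\frac14\}$ conformally onto $|\zeta|<\frac14$. Let $w_j$ be the inverse map, and reflect it:
\[
\eta_j(\lambda)=1\big/\,\overline{w_j(\bar\lambda)},\qquad|\lambda|<\tfrac14 .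
\]
Since $0\notin V_j$, the function $\eta_j$ is analytic. It maps $|\lambda|<\frac14$ conformally onto $U_j=\{1/\bar z:z\in V_j\}\subseteq\mathbb D_e$, with $\tilde u(\eta_j(\lambda))=1/\lambda$ and $\eta_j(0)=1/\bar a_j$. The functions
\[
A_{jk}(\lambda)=\frac1{\eta_j(\lambda)-a_k}\qquad(j\in J,\ 1\le k\le\ell+Z)
\]
are analytic in $|\lambda|<\frac14$, and $A_{jk}(0)=1/(1/\bar a_j-a_k)$. Every square matrix with these entries $A_{jk}(0)$ is a Cauchy matrix $(1/(\xi_r-y_s))_{r,s=1}^p$ with $2p$ distinct nodes, and such a matrix is invertible: if $\sum_s\gamma_s/(\xi-y_s)$ vanishes at $p$ points, its numerator, of degree below $p$, is zero, so all $\gamma_s=0$.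

\emph{Step 3: the new vectors.} Split $J$ into $N$ groups of $\ell+1$ indices. For the $\nu$-th group $\{j_0,\dots,j_\ell\}$ let $\alpha^{(\nu)}_r$ be $(-1)^r$ times the determinant of the $(\ell+1)\times\ell$ matrix $(A_{j_{r'}k})_{0\le r'\le\ell,\,1\le k\le\ell}$ with row $r$ deleted; if $\ell=0$, let $\alpha_0^{(\nu)}=1$. Then
\begin{equation}\label{eq:cancel}
\sum_{r=0}^\ell\alpha_r^{(\nu)}A_{j_rk}=0\quad(1\le k\le\ell),\qquad\alpha_0^{(\nu)}(0)\ne0 .
\end{equation}
The sum is the expansion along the first column of the determinant obtained by placing a second copy of column $k$ in front of the matrix, and $\alpha_0^{(\nu)}(0)$ is a Cauchy determinant.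

Define $\mathcal A:H^Z\to H^Z$ and $\mathcal B:H^Z\to H^N$ by
\[
\mathcal A(y_k)_{k\in J}=(\tau_j)_{j\in J},\quad\tau_j=\sum_{k\in J}A_{jk}(T)^*y_k;\qquad\mathcal B(\tau_j)_{j\in J}=\Big(\sum_{r=0}^\ell\alpha_r^{(\nu)}(T)^*\tau_{j_r}\Big)_{\nu=1}^N .
\]
Both have dense range. The adjoint $\mathcal A^*$ is the transpose of the matrix of functions $(A_{jk})_{j,k\in J}$ evaluated at $T$. Multiplying on the left by the adjugate matrix, evaluated at $T$, gives the diagonal operator with entries $\beta(T)$, where $\beta=\det(A_{jk})_{j,k\in J}$ and $\beta(0)\ne0$ is a Cauchy determinant. By \eqref{eq:inj}, $\mathcal A^*$ is injective. The range of $\mathcal B$ contains $\bigoplus_\nu\operatorname{ran}\alpha_0^{(\nu)}(T)^*$, which is dense by \eqref{eq:cancel} and \eqref{eq:inj}. So $\mathcal B\mathcal A$ has dense range, and we can choose $(y_k)_{k\in J}$ such that $(t_\nu')=\mathcal B\mathcal A(y_k)$ satisfies $\|t_\nu'-t_\nu\|<\kappa$ for all $\nu$. Let $(\tau_j)=\mathcal A(y_k)$.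

\emph{Step 4: $\tilde D$ is close to $D$.} For $\gamma>0$ put $\tilde d_k=d_k$ for $k\le\ell$ and $\tilde d_k=\gamma y_k$ for $k\in J$, and let $\tilde D$ be the operator defined by $\tilde u$ and these vectors. On $\mathbb T$, $|\tilde u^{n+1}-u^{n+1}|=|b^{n+1}-1|\le(n+1)|b-1|$. Since $\sum_n(n+1)8^{-n}=(8/7)^2<2$,
\[
\|\tilde D-D\|\le2\sqrt{2s}\sum_{k\le\ell}\frac{\|d_k\|}{1-|a_k|}+\frac{8\gamma}7\sum_{k\in J}\frac{\|y_k\|}{1-|a_k|}<\varepsilon
\]
when $\gamma$ is small. Fix such a $\gamma$.

\emph{Step 5: zeros of $h$ bound ranks.} Suppose that $x\in X_i$ and $f=\tilde Dx\in\mathcal N_R$, with $h$ as in \eqref{eq:hR}. The series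
\begin{equation}\label{eq:f}
f(z)=\sum_{k=1}^{\ell+Z}\sum_{n\ge0}\langle T^nx,\tilde d_k\rangle\frac{\tilde u(z)^{n+1}}{z-a_k}
\end{equation}
converges locally uniformly on $\overline{\mathbb D}\cup\Omega$, where $\Omega=\{z\in\mathbb D_e:|\tilde u(z)|<8\}$, and extends $f$ analytically to this set. To apply Lemma~\ref{lem:continue} we check that $\Omega$ is connected and contains an annulus at $\mathbb T$. Its reflection is $\{z\in\mathbb D:|\tilde u(z)|>\frac18\}$, which contains an annulus $1-\varepsilon'<|z|<1$. A component missing this annulus would have compact closure in $\mathbb D$ and $|\tilde u|\le\frac18$ on its boundary, contradicting the maximum principle. So there is only one component.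

Let $F=P/h^\#$ be as in Lemma~\ref{lem:continue}. Fix $j\in J$, and let $p_j$ be the number of zeros of $h$ in $V_j$, with multiplicity; it is finite because $\overline{W_j}\subseteq\mathbb D$ is compact. The function $S=F\circ\eta_j$ is meromorphic in $|\lambda|<\frac14$ with poles of total order at most $p_j$, so there is a monic $q$ with $\deg q\le p_j$ and $qS$ analytic in $|\lambda|<\frac14$. For $\frac18<|\lambda|<\frac14$ we have $|\tilde u(\eta_j(\lambda))|<8$, so $\eta_j(\lambda)\in\Omega$, and \eqref{eq:f} gives
\[
q(\lambda)S(\lambda)=\sum_k(qA_{jk})(\lambda)\sum_{n\ge0}\langle T^nx,\tilde d_k\rangle\lambda^{-n-1}.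
\]
This is the purpose of the scaling $\|T\|\le\frac18$: the series in $1/\lambda$ and the local inverse $\eta_j$ have an annulus in common. Write $qA_{jk}=\sum_m\beta_{k,m}\lambda^m$. The coefficient of $\lambda^{-n-1}$ vanishes for $n\ge0$, so
\[
0=\sum_k\sum_m\beta_{k,m}\langle T^{n+m}x,\tilde d_k\rangle=\langle T^nq(T)x,c_j\rangle,\qquad c_j=\sum_{k=1}^{\ell+Z}A_{jk}(T)^*\tilde d_k .
\]
By \eqref{eq:rank}, $\operatorname{rk}(c_j,x)\le p_j$.

\emph{Step 6: the count.} We have $c_j=\sum_{k\le\ell}A_{jk}(T)^*d_k+\gamma\tau_j$. For the $\nu$-th group, \eqref{eq:cancel} removes the old vectors: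
\[
\sum_r\alpha_r^{(\nu)}(T)^*c_{j_r}=\sum_{k\le\ell}\Big[\Big(\sum_r\alpha_r^{(\nu)}A_{j_rk}\Big)(T)\Big]^*d_k+\gamma t_\nu'=\gamma t_\nu' .
\]
By (R1) and (R2), $\operatorname{rk}(t_\nu',x)\le\sum_r\operatorname{rk}(c_{j_r},x)\le\sum_rp_{j_r}$. Summing over the groups and using Lemma~\ref{lem:half}, we get $\sum_{j\in J}p_j\ge NL/2$. The sets $V_j$ are disjoint, so by \eqref{eq:where} the zeros $z_n$ of $h$ satisfy
\[
\sum_n(1-|z_n|)\ge\frac s{3Z}\cdot\frac{NL}2=\frac{sL}{6(\ell+1)}>6\log R .
\]
The number $N$, which depends on $L$, has canceled. This contradicts Lemma~\ref{lem:NR}(ii).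
\end{proof}

\section{Passing to the limit}\label{sec:limit}

\begin{proof}[Proof of Theorem~\ref{thm:two}, {\rm(a)}$\Rightarrow${\rm(b)}]
An operator without eigenvalues is nonzero; replace $T$ by $\lambda T$ with $\|\lambda T\|\le\frac18$. Start with $(u_1,D_1)=(1,0)$. Given the admissible pair $(u_m,D_m)$ and numbers $\varepsilon_2,\dots,\varepsilon_m$, apply Proposition~\ref{prop:step} with $i=R=m+1$ and $\varepsilon=2^{-m-1}\min(1,\varepsilon_2,\dots,\varepsilon_m)$ to get $(u_{m+1},D_{m+1})$ with $u_{m+1}=u_mb_{m+1}$, and let $\varepsilon_{m+1}$ be given by Lemma~\ref{lem:stable} for the compact operator $D_{m+1}$ and $i=R=m+1$.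

The operators $D_m$ converge in norm to an operator $D$, and $\|D-D_m\|\le\sum_{r\ge m}2^{-r-1}\varepsilon_m\le\varepsilon_m$ for $m\ge2$. Hence $Dx\notin\mathcal N_m$ for all $x\in X_m$ and $m\ge2$. If $x\ne0$ and $Dx$ were non-cyclic, then $x\in X_m$ and $Dx\in\mathcal N_m$ for all large $m$. So $Dx$ is cyclic for every $x\ne0$.

Since $|u_m|=1$ on $\mathbb T$, $\|u_{m+1}-u_m\|=\|b_{m+1}-1\|<2^{-m-1}$, so $u_m\to v$ in $H^2$. A subsequence converges a.e.\ on $\mathbb T$, so $|v|=1$ a.e.; also $|v|\le1$ in $\mathbb D$, and $v$ is inner. For each $m$ the closed set $u_mH^2$ contains $u_r$ for $r\ge m$, hence $v$. The $u_m$ have simple zeros and strictly increasing degrees, so $v$ has infinitely many distinct zeros. From $T_{u_m}^*D_m=D_mT$ we get $\langle D_mx,u_mg\rangle=\langle D_mTx,g\rangle$ for polynomials $g$. Since $u_mg\to vg$ in $H^2$, the limit is $\langle Dx,vg\rangle=\langle DTx,g\rangle$, so $T_v^*D=DT$.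

Proposition~\ref{prop:reduce} now gives (b) with the inner function $\varphi(z)=v(z^2)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{caradus}
Caradus, Proc. Amer. Math. Soc. 23 (1969), 526--527.

\bibitem{source}
\emph{Consequences of Universality Among Toeplitz Operators},\\
\texttt{http://oa.las.ac.cn/oainone/service/workdown/RO202412230065030WH}

\end{thebibliography}
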